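\title{Decomposition schemes that force mutually complemented Banach spaces to be isomorphic}

\begin{abstract}
Let $X$ and $Y$ be Banach spaces, each isomorphic to a complemented subspace of the other. We determine the sextuples $(p,q,r,s,t,u)$ of positive integers for which $X^p\sim X^q\oplus Y^r$ and $Y^s\sim Y^t\oplus X^u$ always imply $X\sim Y$: with $\mathcal N=(p-q)(s-t)-ru$, this happens exactly when $\min\{p,s\}=1$, $\mathcal N\neq0$, and $\mathcal N$ divides $q-p+r$ and $t-s+u$. The main step is a pair of nonisomorphic, mutually complemented spaces $X,Y$ with $X^k\oplus Y^l\sim X^2$ whenever $k+l\ge2$. It is obtained from two constructions: a C*-algebra of equivariant families of operators over a product of $2$-spheres, in which Stiefel--Whitney classes restrict the Fredholm index, and, for every unital Banach algebra $R\ne0$, a Banach space $E$ such that $R$ is a retract of the algebra of operators on $E$.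
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are over a fixed field $\mathbb F\in\{\mathbb R,\mathbb C\}$, and we work in ZFC. Let $\mathbb N=\{1,2,\dots\}$ and $\mathbb N_0=\mathbb N\cup\{0\}$. We write $X\sim Y$ if $X$ and $Y$ are isomorphic, $X^n$ for the direct sum of $n$ copies of $X$ (with $X^0=0$), and $L(X)$ for the algebra of bounded operators on $X$. We write $Y\preceq X$ if $X$ contains a complemented subspace isomorphic to $Y$, that is, if $X\sim Y\oplus V$ for some Banach space $V$. The relation $\preceq$ is reflexive and transitive, and $Y\preceq X$, $Y'\preceq X'$ imply $Y\oplus Y'\preceq X\oplus X'$.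

Suppose that each of $X$ and $Y$ is a direct summand of the other:
\begin{equation}\label{eq:mutual}
X\preceq Y\quad\text{and}\quad Y\preceq X .
\end{equation}
This alone does not give $X\sim Y$ (see Theorem~\ref{thm:universal} below), so one asks which additional isomorphisms between finite sums of copies of $X$ and $Y$ do. For $(p,q,r,s,t,u)\in\mathbb N^6$ consider the decomposition scheme
\begin{equation}\label{eq:scheme}
X^p\sim X^q\oplus Y^r,\qquad Y^s\sim Y^t\oplus X^u .
\end{equation}
The following problem is posed in \cite{widely}.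

\medskip
\noindent\textbf{Problem.} Determine the sextuples $(p,q,r,s,t,u)\in\mathbb N^6$ such that $X\sim Y$ for all Banach spaces $X,Y$ satisfying \eqref{eq:mutual} and \eqref{eq:scheme}.

\subsection*{Three small cases}
For $(1,1,1,2,1,1)$ the scheme reads $X\sim X\oplus Y\sim Y^2$. Here $X\sim X\oplus Y\sim X\oplus Y^2\sim X^2$, and if $Y\sim X\oplus V$, then $Y\sim X^2\oplus V\sim X\oplus Y\sim X$. This sextuple forces $X\sim Y$.

For $(1,1,2,1,1,2)$ the scheme reads $X\sim X\oplus Y^2$, $Y\sim Y\oplus X^2$. If $Z$ is a space with $Z\sim Z^3$ and $Z\not\sim Z^2$ (Lemma~\ref{lem:cyclic} provides one), then $X=Z$ and $Y=Z^2$ satisfy \eqref{eq:mutual}, because $Z\preceq Z^2\preceq Z^3\sim Z$, and the scheme, because $Z^5\sim Z$ and $Z^4\sim Z^2$. The obstruction is arithmetic: in the group $\mathbb Z/2$ the equations $x=x+2y$, $y=y+2x$ have the solution $x=1$, $y=0$.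

For $(2,1,1,2,1,1)$ the scheme reads $X^2\sim X\oplus Y\sim Y^2$. There is no arithmetic obstruction, since $2x=x+y$ gives $x=y$ in any abelian group. But to pass from $X\oplus X\sim X\oplus Y$ to $X\sim Y$ one has to cancel a summand.

\subsection*{The natural guess}
Read \eqref{eq:scheme} as the system $(p-q)x-ry=0$, $-ux+(s-t)y=0$ in an abelian group; its determinant is
\[
\mathcal N=(p-q)(s-t)-ru .
\]
One would guess that the scheme forces $X\sim Y$ exactly when $x-y=0$ is an integer combination of the two equations. Under the additional hypothesis $X^2\preceq X$ this guess is right. It is known that \eqref{eq:mutual}, $X^2\preceq X$ and \eqref{eq:scheme} imply $X\sim Y$ for all $X,Y$ if and only if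
\begin{enumerate}
\item[(a)] $\mathcal N\ne0$ and $\mathcal N$ divides both $q-p+r$ and $t-s+u$; or
\item[(b)] $\mathcal N=0$, $p=q+r$ and $\gcd(r,u)=1$,
\end{enumerate}
and Lemma~\ref{lem:lattice} shows that ``(a) or (b)'' is the condition of the guess. Without the additional hypothesis the answer is different.

\begin{theorem}\label{thm:main}
Let $(p,q,r,s,t,u)\in\mathbb N^6$. The conditions \eqref{eq:mutual} and \eqref{eq:scheme} imply $X\sim Y$ for all Banach spaces $X,Y$ over $\mathbb F$ if and only if $\min\{p,s\}=1$, $\mathcal N\neq0$, and $\mathcal N$ divides both $q-p+r$ and $t-s+u$.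
\end{theorem}

Thus (b) never suffices, and (a) suffices only when $p=1$ or $s=1$. The role of $p=1$ is easy to see: then $X\sim X^q\oplus Y^r$, and the right side contains a complemented copy of $X^2$, so the hypothesis $X^2\preceq X$ comes for free. When $p,s\ge2$, the scheme compares only sums of at least two spaces, and one pair of spaces defeats all such schemes.

\begin{theorem}[Universal pair]\label{thm:universal}
There are Banach spaces $X\not\sim Y$ over $\mathbb F$ satisfying \eqref{eq:mutual} such that $X^k\oplus Y^l\sim X^2$ for all $k,l\in\mathbb N_0$ with $k+l\ge2$. In particular they satisfy every scheme \eqref{eq:scheme} with $p,s\ge2$ simultaneously.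
\end{theorem}

The third case above, $(2,1,1,2,1,1)$, satisfies (b). It forces $X\sim Y$ under \eqref{eq:mutual} and $X^2\preceq X$, but by Theorem~\ref{thm:universal} it does not under \eqref{eq:mutual} alone. The spaces that we construct are nonseparable, and we make no claim about separable examples.

The special form of \eqref{eq:scheme} plays no role in the proof. Let $\mathcal R$ be any set of pairs $((a,b),(c,d))$ with $(a,b),(c,d)\in\mathbb N_0^2\setminus\{0\}$, each read as the relation $X^a\oplus Y^b\sim X^c\oplus Y^d$. We call $a+b$ and $c+d$ the \emph{levels} of the pair, and we let $\Lambda\subset\mathbb Z^2$ be the subgroup generated by all differences $(a-c,b-d)$.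

\begin{theorem}[Arbitrary systems]\label{thm:systems}
The condition \eqref{eq:mutual} and the relations $\mathcal R$ imply $X\sim Y$ for all Banach spaces $X,Y$ over $\mathbb F$ if and only if
\begin{enumerate}
\item[(i)] $\mathcal R$ contains the relation $X\sim Y$ (or $Y\sim X$) itself; or
\item[(ii)] $\mathcal R$ contains a pair with one level equal to $1$ and the other at least $2$, and $(1,-1)\in\Lambda$.
\end{enumerate}
\end{theorem}

\subsection*{What the universal pair has to do}
We look for $Y=X\oplus B$, where
\begin{equation}\label{eq:model}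
X\sim X\oplus B^2,\qquad X^2\sim X^3,\qquad X^2\sim X^2\oplus B,\qquad X\not\sim X\oplus B .
\end{equation}
The first relation gives $Y\preceq X$, and the next two collapse all sums of level at least $2$. On the level of symbols the four requirements are consistent. Let $(k,l)\in\mathbb N_0^2$ stand for $X^k\oplus B^l$, and identify $(k,l)$ with $(k',l')$ if the two are equal, or $k=k'=1$ and $l\equiv l'\pmod2$, or $k,k'\ge2$. This equivalence relation is preserved by adding $(1,0)$ and by adding $(0,1)$, and it separates $(1,0)$ from $(1,1)$. So $X$ and $X\oplus B$ are to be separated by a parity that disappears as soon as $X$ is doubled. No additive invariant with values in an abelian group can see it, since $X^2\sim X^2\oplus B$ makes such an invariant vanish on $B$.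

To realize \eqref{eq:model} we separate the algebra from the Banach space theory. Isomorphisms between complemented subspaces of $E,E^2,\dots$ are equivalences of idempotent matrices over $L(E)$. The following theorem allows us to replace $L(E)$ by any unital Banach algebra.

\begin{theorem}[Realization]\label{thm:realization}
For every unital Banach algebra $R\neq0$ over $\mathbb F$ there are a Banach space $E$ over $\mathbb F$ and unital algebra homomorphisms $\iota:R\to L(E)$ and $\Theta:L(E)\to R$ with $\Theta\iota=\mathrm{id}_R$.
\end{theorem}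

Section~\ref{sec:group} treats the case $X^2\preceq X$. Section~\ref{sec:idempotents} turns Theorem~\ref{thm:realization} into a dictionary between idempotents and complemented subspaces, realizes the arithmetic obstructions by means of Cuntz algebras, and derives Theorems~\ref{thm:main} and~\ref{thm:systems} from Theorems~\ref{thm:universal} and~\ref{thm:realization}. Sections~\ref{sec:families} and~\ref{sec:algebra} construct a C*-algebra whose idempotents satisfy \eqref{eq:model} and prove Theorem~\ref{thm:universal}. Section~\ref{sec:ordinals} proves Theorem~\ref{thm:realization}; it is independent of the rest. After Section~\ref{sec:idempotents} the letters $p,q,r,s,t,u$ are free for other uses.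

\section{The group of spaces between $X$ and $X$}\label{sec:group}

Isomorphism classes of Banach spaces form a commutative semigroup under $\oplus$, without cancellation. The hypothesis $X^2\preceq X$ singles out a part of this semigroup that contains $X$ and $Y$ and is a group.

\begin{proposition}\label{prop:group}
Suppose that $X,Y$ satisfy \eqref{eq:mutual}, $X^2\preceq X$ and the relations $\mathcal R$, and that $(1,-1)\in\Lambda$. Then $X\sim Y$.
\end{proposition}

\begin{proof}
Let $\mathcal G$ be the set of isomorphism classes $[Z]$ of spaces $Z$ with $Z\preceq X\preceq Z$. It contains $[X]$ and, by \eqref{eq:mutual}, $[Y]$. If $[Z],[Z']\in\mathcal G$, then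
\[
Z\oplus Z'\preceq X^2\preceq X\preceq Z\preceq Z\oplus Z',
\]
so $\mathcal G$ is a commutative semigroup under $\oplus$; we write it additively.

Every equation $[Z']+w=[Z]$ has a solution $w\in\mathcal G$. Indeed, $Z'\oplus X\preceq X^2\preceq X\preceq Z$, so $Z\sim Z'\oplus(X\oplus V)$ for some $V$. A complement of $Z'$ alone need not lie in $\mathcal G$, which is why the extra copy of $X$ is split off: $V\preceq Z\preceq X$ gives $X\preceq X\oplus V\preceq X^2\preceq X$, so $w=[X\oplus V]\in\mathcal G$.

It follows that $\mathcal G$ is a group. Choose $e$ with $[X]+e=[X]$. Every $z\in\mathcal G$ has the form $[X]+w$, so $z+e=z$; thus $e$ is neutral, and solving $z+w=e$ gives inverses. In this group each relation of $\mathcal R$ says $(a-c)[X]+(b-d)[Y]=0$. Hence $\alpha[X]+\beta[Y]=0$ for all $(\alpha,\beta)\in\Lambda$, and $(1,-1)\in\Lambda$ gives $[X]=[Y]$.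
\end{proof}

The scheme \eqref{eq:scheme} consists of the pairs $((p,0),(q,r))$ and $((0,s),(u,t))$, so for it $\Lambda=\mathbb Z(p-q,-r)+\mathbb Z(-u,s-t)$.

\begin{lemma}\label{lem:lattice}
Let $\Lambda$ be the subgroup of the scheme \eqref{eq:scheme}. If $\mathcal N\ne0$, then $(1,-1)\in\Lambda$ if and only if $\mathcal N$ divides $q-p+r$ and $t-s+u$. If $\mathcal N=0$, then $(1,-1)\in\Lambda$ if and only if $p=q+r$ and $\gcd(r,u)=1$, and in this case $p=q+r\ge2$ and $s=t+u\ge2$.
\end{lemma}

\begin{proof}
The equation $(1,-1)=\alpha(p-q,-r)+\beta(-u,s-t)$ is a linear system in $\alpha,\beta$ with determinant $\mathcal N$. If $\mathcal N\neq0$, Cramer's rule gives the unique rational solution $\alpha=(s-t-u)/\mathcal N$, $\beta=(q-p+r)/\mathcal N$, and $(1,-1)\in\Lambda$ means that both are integers.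

Let $\mathcal N=0$. The two generators are nonzero, because $r,u>0$, and proportional, so $\Lambda$ lies on a line. If $(1,-1)\in\Lambda$, both generators are multiples of $(1,-1)$, which means $p-q=r$ and $s-t=u$. Conversely, $p-q=r$ and $\mathcal N=0$ give $r(s-t)=ru$, so $s-t=u$. Under these two equalities the generators are $r(1,-1)$ and $-u(1,-1)$, and $\Lambda=\mathbb Z\gcd(r,u)(1,-1)$ contains $(1,-1)$ exactly when $\gcd(r,u)=1$.
\end{proof}

\section{Idempotents and complemented subspaces}\label{sec:idempotents}

\subsection{Equivalence of idempotents}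
Let $R$ be a unital ring, $M_{k\times n}(R)$ the $k\times n$ matrices over $R$, $M_n(R)=M_{n\times n}(R)$, and $1_n$ the identity matrix. For idempotents $f\in M_n(R)$ and $g\in M_k(R)$ let $f\oplus g\in M_{n+k}(R)$ be the block diagonal matrix, let $f^{\oplus j}$ be the sum of $j$ copies of $f$, and write $f\approx g$ if there are $v\in M_{k\times n}(R)$ and $w\in M_{n\times k}(R)$ with
\[
wv=f,\qquad vw=g .
\]
We may always assume $v=gvf$ and $w=fwg$. Indeed, $v'=gvf$ and $w'=fwg$ satisfy $w'v'=fw(vw)vf=f(wv)^2f=f$ and $v'w'=gv(wv)wg=g(vw)^2g=g$.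

The relation $\approx$ is symmetric, and reflexive ($v=w=f$). It is transitive: if $(v,w)$ and $(v',w')$ are normalized pairs for $f\approx g$ and $g\approx h$, then $(ww')(v'v)=wgv=f$ and $(v'v)(ww')=v'gw'=h$. Block diagonal matrices show that $f\approx g$, $f'\approx g'$ imply $f\oplus f'\approx g\oplus g'$. If $\pi$ is the permutation matrix with $f\oplus g=\pi^{-1}(g\oplus f)\pi$, then $v=(g\oplus f)\pi$ and $w=\pi^{-1}(g\oplus f)$ give $f\oplus g\approx g\oplus f$. Finally, if $f,f'\in M_n(R)$ are idempotents with $ff'=f'f=0$, then
\begin{equation}\label{eq:orthogonal}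
f+f'\approx f\oplus f'
\end{equation}
by means of the column $v=\binom{f}{f'}$ and the row $w=(f,f')$.

\subsection{The dictionary}
Let $R,E,\iota,\Theta$ be as in Theorem~\ref{thm:realization}. Operators $E^n\to E^k$ are $k\times n$ matrices over $L(E)$. We apply $\iota$ and $\Theta$ entrywise; being homomorphisms, they respect products of rectangular matrices. For an idempotent $f\in M_n(R)$ the operator $\iota(f)$ is a projection on $E^n$, and we put $E[f]=\iota(f)(E^n)$. Then $E[1_n]=E^n$ and $E[f\oplus g]\sim E[f]\oplus E[g]$.

\begin{proposition}\label{prop:dictionary}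
For idempotents $f\in M_n(R)$ and $g\in M_k(R)$ we have $E[f]\sim E[g]$ if and only if $f\approx g$.
\end{proposition}

\begin{proof}
Let $f\approx g$ by a normalized pair $(v,w)$. Then $\iota(v)=\iota(g)\iota(v)$ maps $E[f]$ into $E[g]$, $\iota(w)=\iota(f)\iota(w)$ maps $E[g]$ into $E[f]$, and the compositions $\iota(f)$ and $\iota(g)$ are the identities of $E[f]$ and $E[g]$.

Conversely, let $\phi:E[f]\to E[g]$ be an isomorphism. Put $A=\phi\,\iota(f):E^n\to E^k$ and $A'=\phi^{-1}\iota(g):E^k\to E^n$. Then $A'A=\iota(f)$ and $AA'=\iota(g)$. Applying $\Theta$ gives $\Theta(A')\Theta(A)=f$ and $\Theta(A)\Theta(A')=g$.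
\end{proof}

The first half of the proof uses only $\iota$, that is, a representation of $R$ on $E$. The retraction $\Theta$ guarantees that $L(E)$ creates no equivalences that $R$ lacks. Our algebras $R$ will be complex C*-algebras. If $\mathbb F=\mathbb R$, we apply Theorem~\ref{thm:realization} to $R$ regarded as a real Banach algebra; the relation $\approx$ depends only on the ring $R$.

\subsection{Arithmetic obstructions}
For $m\ge2$ the Cuntz algebra $\mathcal O_{m+1}$ is the unital C*-algebra generated by elements $s_0,\dots,s_m$ with $s_i^*s_j=\delta_{ij}1$ and $\sum_is_is_i^*=1$. Recall that $K_0(R)$, for a unital C*-algebra $R$, is the abelian group generated by classes $[f]$ of projections $f=f^*=f^2$ in matrix algebras over $R$, subject to $[f\oplus g]=[f]+[g]$ and to $[f]=[g]$ whenever $f=v^*v$, $g=vv^*$ for a rectangular matrix $v$. Cuntz's theorem \cite{cuntz} says that $K_0(\mathcal O_{m+1})\cong\mathbb Z/m$, generated by $[1]$.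

\begin{lemma}\label{lem:cyclic}
For every $m\ge2$ there is a Banach space $Z$ over $\mathbb F$ such that, for $a,b\in\mathbb N$, $Z^a\sim Z^b$ if and only if $a\equiv b\pmod m$.
\end{lemma}

\begin{proof}
Let $Z=E$ be the space of Theorem~\ref{thm:realization} for $R=\mathcal O_{m+1}$. The row $v=(s_0,\dots,s_m)$ satisfies $vv^*=1$ and $v^*v=1_{m+1}$. By Proposition~\ref{prop:dictionary}, $Z\sim Z^{m+1}$, so $Z^a\sim Z^{a+m}$ for all $a\in\mathbb N$, and $a\equiv b$ implies $Z^a\sim Z^b$.

Conversely, let $Z^a\sim Z^b$. Then $wv=1_a$ and $vw=1_b$ for some matrices $v,w$ over $R$. The matrix $v^*v$ is invertible with inverse $ww^*$, since $v^*(vw)w^*=(wv)^*=1_a$ and $w(vw)^*v=wv=1_a$. So $v_0=v(v^*v)^{-1/2}$ satisfies $v_0^*v_0=1_a$ and $v_0v_0^*=vww^*v^*=1_b$. Hence $a[1]=b[1]$ in $K_0(\mathcal O_{m+1})$, where $[1]$ has order $m$.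
\end{proof}

A unital representation of $\mathcal O_{m+1}$ on a Hilbert space $H\neq0$ would also give $H\sim H^{m+1}$, but then $H$ is infinite-dimensional and $H\sim H^2$. This is what the retraction $\Theta$ excludes.

\begin{proposition}\label{prop:arithmetic}
If $(1,-1)\notin\Lambda$, there are Banach spaces $X\not\sim Y$ over $\mathbb F$ satisfying \eqref{eq:mutual}, $X^2\preceq X$ and all relations of $\mathcal R$.
\end{proposition}

\begin{proof}
The group $\mathbb Z^2/\Lambda$ is finitely generated and abelian, hence a finite direct sum of cyclic groups, and the image of $(1,-1)$ has a nonzero component in one of them. If that summand is $\mathbb Z/m$, project onto it; if it is $\mathbb Z$ and the component is $n\ne0$, project and reduce modulo $m=|n|+1$. This gives $m\ge2$ and a homomorphism $\chi:\mathbb Z^2\to\mathbb Z/m$ that vanishes on $\Lambda$ and not at $(1,-1)$. Let $i,j\in\mathbb N$ represent $\chi(1,0)$ and $\chi(0,1)$; then $i\not\equiv j\pmod m$. With $Z$ from Lemma~\ref{lem:cyclic} put $X=Z^i$ and $Y=Z^j$, so that $X\not\sim Y$.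

For all $a,b\in\mathbb N$ we have $Z^b\preceq Z^{a+mk}\sim Z^a$ for large $k$. This gives \eqref{eq:mutual} and $X^2\preceq X$. If $((a,b),(c,d))\in\mathcal R$, then $\chi(a-c,b-d)=0$ says $ia+jb\equiv ic+jd\pmod m$. Both numbers are positive, because $(a,b)$ and $(c,d)$ are nonzero, so $X^a\oplus Y^b\sim Z^{ia+jb}\sim Z^{ic+jd}\sim X^c\oplus Y^d$.
\end{proof}

Propositions~\ref{prop:group} and~\ref{prop:arithmetic} show that under \eqref{eq:mutual} and $X^2\preceq X$ a system $\mathcal R$ forces $X\sim Y$ if and only if $(1,-1)\in\Lambda$; with Lemma~\ref{lem:lattice} this is the criterion ``(a) or (b)'' of Section~\ref{sec:intro}.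

\subsection{Proofs of Theorems~\ref{thm:systems} and~\ref{thm:main}}
We now assume Theorem~\ref{thm:universal}, which is proved in Section~\ref{sec:algebra}.

\begin{proof}[Proof of Theorem~\ref{thm:systems}]
In case (i) there is nothing to prove. In case (ii) some $W\in\{X,Y\}$ satisfies $W\sim X^c\oplus Y^d$ with $c+d\ge2$. By \eqref{eq:mutual},
\[
X^2\preceq X^{c+d}\preceq X^c\oplus Y^d\sim W\preceq X ,
\]
and Proposition~\ref{prop:group} gives $X\sim Y$.

Suppose that neither (i) nor (ii) holds. If $\mathcal R$ contains a pair with one level equal to $1$ and the other at least $2$, then $(1,-1)\notin\Lambda$, and Proposition~\ref{prop:arithmetic} gives a counterexample. Otherwise every pair in $\mathcal R$ has both levels at least $2$ or both levels equal to $1$. Since (i) fails, a pair of the second kind is $X\sim X$ or $Y\sim Y$. The spaces of Theorem~\ref{thm:universal} therefore satisfy \eqref{eq:mutual} and $\mathcal R$, and $X\not\sim Y$.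
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:systems} to the pairs $((p,0),(q,r))$ and $((0,s),(u,t))$, whose levels are $p,\ q+r$ and $s,\ t+u$. Since $q+r\ge2$ and $t+u\ge2$, alternative (i) does not occur, and the first condition in (ii) says that $p=1$ or $s=1$. So the implication holds if and only if $\min\{p,s\}=1$ and $(1,-1)\in\Lambda$. If $\min\{p,s\}=1$, Lemma~\ref{lem:lattice} excludes $(1,-1)\in\Lambda$ when $\mathcal N=0$, and when $\mathcal N\neq0$ it identifies $(1,-1)\in\Lambda$ with the two divisibility conditions.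
\end{proof}

\section{Equivariant families and the Fredholm index}\label{sec:families}

By Proposition~\ref{prop:dictionary}, \eqref{eq:model} asks for a unital Banach algebra $R$ and idempotents $x$ and $b=1-x$ with $x\approx x\oplus b\oplus b$, $x^{\oplus2}\approx x^{\oplus3}$, $x^{\oplus2}\approx x^{\oplus2}\oplus b$ and $x\not\approx1$. The parity that separates $x$ from $1$ will be that of a Fredholm index.

Recall that a bounded operator $T:H\to H'$ between Hilbert spaces is \emph{Fredholm} if its kernel has finite dimension and its range is closed and of finite codimension, and that $\operatorname{ind}T=\dim\ker T-\operatorname{codim}\operatorname{ran}T$. The index is additive under composition and direct sums and is unchanged by compact perturbations. If $GT-1$ and $TG-1$ are compact, then $T$ and $G$ are Fredholm and $\operatorname{ind}G=-\operatorname{ind}T$.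

Suppose that $R$ consists of operators on a Hilbert space $H$ and that $b$ is a projection of rank one. An equivalence $x\approx1$ gives an isomorphism of $H=xH\oplus\mathbb C$ onto $xH$, whose restriction to $xH$ has index $-1$. In the same way $x\approx x\oplus b\oplus b$ gives an operator of index $-2$ in $xRx$, and $x^{\oplus2}\approx x^{\oplus2}\oplus b$ gives an operator of index $-1$ in $M_2(xRx)$. So we want even indices in $xRx$ and all indices in $M_2(xRx)$. Even indices are easy to arrange: on $D=\ell_2\otimes\mathbb C^2$ allow only compact perturbations of operators $a\otimes1$, whose index is $2\operatorname{ind}a$. But a matrix of such operators is again a compact perturbation of an operator $A\otimes1$, so the parity survives doubling. We therefore add to $D$ a second summand $Q$ on which only the index $0$ occurs, while $Q^2$ admits the index $-1$. We obtain $Q$ from families of operators with a symmetry.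

\subsection{Families}
Let $S^2\subset\mathbb R^3$ be the unit sphere and $\Omega=\prod_{j\ge1}S^2$, a compact, metrizable, connected space. The group $\Gamma=\{\pm1\}^{\mathbb N}$ acts on $\Omega$ by $(\varepsilon s)_j=\varepsilon_js_j$. For complex Hilbert spaces $H,H'$ with unitary actions $\rho,\rho'$ of $\Gamma$, let $\operatorname{Hom}(H,H')$ be the set of bounded functions $T$ from $\Omega$ to the bounded operators $H\to H'$ such that $s\mapsto T(s)$ and $s\mapsto T(s)^*$ are strongly continuous and
\begin{equation}\label{eq:equivariance}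
T(\varepsilon s)\rho(\varepsilon)=\rho'(\varepsilon)T(s)\qquad(s\in\Omega,\ \varepsilon\in\Gamma).
\end{equation}
These sets are linear spaces closed under uniform limits. They are closed under adjoints, since \eqref{eq:equivariance} gives $T(\varepsilon s)^*\rho'(\varepsilon)=\rho(\varepsilon)T(s)^*$, and under composition, since multiplication is strongly continuous on bounded sets. In particular $\operatorname{Hom}(H,H)$ is a unital C*-algebra with the supremum norm. We write $H\cong H'$ if $\operatorname{Hom}(H,H')$ contains a function with unitary values. This is an equivalence relation compatible with $\oplus$, and a constant unitary that intertwines $\rho$ and $\rho'$ gives $H\cong H'$.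

Let $\mathcal K(H,H')\subset\operatorname{Hom}(H,H')$ consist of the norm-continuous functions with compact values. It is a norm-closed subspace, closed under adjoints, and it is an ideal: for composable $T\in\operatorname{Hom}$ and $\kappa\in\mathcal K$,
\[
T(s)\kappa(s)-T(s_0)\kappa(s_0)=T(s)\bigl(\kappa(s)-\kappa(s_0)\bigr)+\bigl(T(s)-T(s_0)\bigr)\kappa(s_0)\to0
\]
in norm as $s\to s_0$, because bounded strong convergence is uniform on compact sets of vectors; for $\kappa T$ take adjoints. If $H$ or $H'$ is finite-dimensional, then $\mathcal K(H,H')=\operatorname{Hom}(H,H')$, because the strong continuity of $T$, respectively of $T^*$, is then norm continuity.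

Let $Q=\ell_2(\mathbb N)$ with the action $(\rho(\varepsilon)\xi)_j=\varepsilon_j\xi_j$; each $\rho(\varepsilon)$ is its own inverse. The symbols $\ell_2$, $\mathbb C^n$ and $D=\ell_2\otimes\mathbb C^2$ denote spaces with the trivial action. Let $(\delta_j)$ be the standard basis of $\ell_2(\mathbb N)$.

\begin{example}\label{ex:shift}
Try to build a family of index $-1$ on $Q$ as a weighted shift $T(s)\delta_j=f_j(s)\delta_{j+1}$ with continuous weights of modulus $1$. Condition \eqref{eq:equivariance} reads $f_j(\varepsilon s)=\varepsilon_j\varepsilon_{j+1}f_j(s)$. Fixing all coordinates of $s$ except $s_j$, we would obtain a continuous odd map $S^2\to\mathbb C\setminus\{0\}$, and there is none (the case $n=d=\nu=1$ of Lemma~\ref{lem:bundles}). There is, however, an odd map from $S^2$ to the unitary $2\times2$ matrices, given by the Pauli matrices: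
\[
\sigma(y)=\begin{pmatrix}y_3&y_1-iy_2\\ y_1+iy_2&-y_3\end{pmatrix},\qquad \sigma(y)^*=\sigma(y),\quad\sigma(y)^2=(y_1^2+y_2^2+y_3^2)1=1 .
\]
This contrast between $1\times1$ and $2\times2$ matrices is the source of the whole construction. Circles in place of $2$-spheres would not do: for $s_j\in S^1\subset\mathbb C$ the weights $f_j(s)=s_js_{j+1}$ satisfy the required identity.
\end{example}

The odd map $\sigma$ removes the action from $Q^2$.

\begin{lemma}\label{lem:untwist}
$Q^2\cong\ell_2$ and $Q\oplus\ell_2\cong\ell_2$. Hence $Q^3\cong Q^2$ and $Q^2\oplus\mathbb C\cong Q^2$.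
\end{lemma}

\begin{proof}
Write $Q^2=Q\otimes\mathbb C^2=\bigoplus_j\mathbb C^2$, where $\varepsilon$ acts on the $j$-th block by $\varepsilon_j$, and let $\mathcal U(s)=\bigoplus_j\sigma(s_j):Q\otimes\mathbb C^2\to\ell_2\otimes\mathbb C^2$. Each $\mathcal U(s)$ is unitary. Both $\mathcal U$ and $\mathcal U^*$ are strongly continuous, since they are bounded and continuous on vectors with finitely many nonzero blocks. Moreover $\mathcal U(\varepsilon s)(\rho(\varepsilon)\otimes1)=\bigoplus_j\varepsilon_j^2\sigma(s_j)=\mathcal U(s)$. So $Q^2\cong\ell_2\otimes\mathbb C^2\cong\ell_2$.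

The family $\mathcal U(s)\otimes1_{\ell_2}$ has the same properties (test continuity on finite sums of elementary tensors), so $Q\otimes\ell_2\cong(Q\otimes\mathbb C^2)\otimes\ell_2\cong\ell_2$, where the first step is induced by a constant unitary $\ell_2\to\mathbb C^2\otimes\ell_2$. Therefore $Q\oplus\ell_2\cong Q\oplus(Q\otimes\ell_2)=Q\otimes(\mathbb C\oplus\ell_2)\cong Q\otimes\ell_2\cong\ell_2$. Finally $Q^3\cong Q\oplus\ell_2\cong\ell_2\cong Q^2$ and $Q^2\oplus\mathbb C\cong\ell_2\oplus\mathbb C\cong\ell_2\cong Q^2$.
\end{proof}

\subsection{The finite-dimensional obstruction}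
A real vector bundle $\eta$ over a compact space $M$ has Stiefel--Whitney classes $w_i(\eta)\in H^i(M;\mathbb Z/2)$ and total class $w(\eta)=1+w_1(\eta)+w_2(\eta)+\cdots$. We use the following standard facts: $w_i(\eta)=0$ for $i>\operatorname{rank}\eta$; $w(\eta\oplus\eta')=w(\eta)w(\eta')$; $w=1$ for trivial bundles; $w$ commutes with pullbacks; $H^*(\mathbb{RP}^2;\mathbb Z/2)=(\mathbb Z/2)[a]/(a^3)$, and the tautological line bundle $\gamma$, whose fiber over a line in $\mathbb R^3$ is that line, has $w(\gamma)=1+a$. By the K\"unneth theorem, $H^*((\mathbb{RP}^2)^\nu;\mathbb Z/2)=(\mathbb Z/2)[a_1,\dots,a_\nu]/(a_1^3,\dots,a_\nu^3)$, where $a_j$ is the pullback of $a$ from the $j$-th factor.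

\begin{lemma}\label{lem:bundles}
Let $\nu\ge1$ and $1\le d\le n$. There is no continuous family of injective linear maps $\Psi(s):\mathbb C^n\to\mathbb C^{n-d}\oplus\mathbb C^\nu$, $s\in(S^2)^\nu$, such that
\[
\Psi(\varepsilon s)=\bigl(1\oplus\operatorname{diag}(\varepsilon_1,\dots,\varepsilon_\nu)\bigr)\Psi(s)\qquad\text{for all }\varepsilon\in\{\pm1\}^\nu .
\]
\end{lemma}

\begin{proof}
Suppose that $\Psi$ exists; comparing dimensions gives $\nu\ge d$. The group $\Gamma_\nu=\{\pm1\}^\nu$ acts freely on $(S^2)^\nu$ with quotient $(\mathbb{RP}^2)^\nu$. A unitary representation $V$ of $\Gamma_\nu$ defines a Hermitian vector bundle $((S^2)^\nu\times V)/\Gamma_\nu$ over the quotient. The trivial representation on $\mathbb C^n$ gives the trivial bundle $\underline{\mathbb C}^n$. Let $L_j$ be the line bundle given by the character $\varepsilon_j$ on $\mathbb C$. The same character on $\mathbb R$ gives the pullback $\gamma_j$ of $\gamma$ from the $j$-th factor, through the map that sends the class of $(s,\tau)$ to the vector $\tau s_j$ on the line $\mathbb Rs_j$. So $L_j\cong\gamma_j\oplus\gamma_j$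 as real bundles, and $w(L_j)=(1+a_j)^2=1+a_j^2$.

By the equivariance of $\Psi$, the map $(s,\zeta)\mapsto(s,\Psi(s)\zeta)$ descends to a fiberwise injective bundle map $\underline{\mathbb C}^n\to\underline{\mathbb C}^{n-d}\oplus L_1\oplus\dots\oplus L_\nu$. Let $\eta$ be the orthogonal complement of its image, a complex bundle of rank $\nu-d$. From $\underline{\mathbb C}^n\oplus\eta\cong\underline{\mathbb C}^{n-d}\oplus L_1\oplus\dots\oplus L_\nu$ we get $w(\eta)=\prod_j(1+a_j^2)$, so $w_{2\nu}(\eta)=a_1^2\cdots a_\nu^2\ne0$. But the real rank of $\eta$ is $2(\nu-d)<2\nu$, a contradiction.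
\end{proof}

\subsection{The index vanishes on $Q$}
Let $p_n$ be the projection of $\ell_2(\mathbb N)$ onto the first $n$ coordinates; it commutes with $\rho$. For a compact operator $\kappa$ into, respectively from, $\ell_2(\mathbb N)$ we have $\|(1-p_n)\kappa\|\to0$, respectively $\|\kappa(1-p_n)\|\to0$. A finite net shows that the convergence is uniform on norm-compact sets of compact operators, in particular on the range of a norm-continuous compact-valued function on a compact space. We refer to this as \emph{uniform truncation}.

\begin{lemma}\label{lem:index}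
Let $T,G\in\operatorname{Hom}(Q,Q)$ with $GT-1,\ TG-1\in\mathcal K(Q,Q)$. Then $\operatorname{ind}T(s)=0$ for all $s\in\Omega$.
\end{lemma}

There are two difficulties. First, $T$ is only strongly continuous, and the index is not continuous for that topology: if $V$ is the shift $\delta_j\mapsto\delta_{j+1}$, the operators $T_n=Vp_n+(1-p_{n+1})$ have index $0$, while $T_n\to V$ and $T_n^*\to V^*$ strongly and $\operatorname{ind}V=-1$. The norm continuity of $GT-1$ and $TG-1$ rules this out (Steps 1 and 2). Second, Lemma~\ref{lem:bundles} concerns finitely many spheres and explicit representations, whereas the cokernel of $T$ is an unknown equivariant bundle over $\Omega$. Freezing finitely many coordinates makes this bundle trivial (Step 3), and truncation does the rest (Step 4).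

\begin{proof}
\emph{Step 1: reduction to an injective family.} Put $\kappa=GT-1$. By uniform truncation there is $m$ with $\|\kappa(s)(1-p_m)\|\le\frac12$ for all $s$. Let $Q_m=(1-p_m)Q$ and $A(s)=T(s)|_{Q_m}:Q_m\to Q$. For $\xi\in Q_m$ we have $\|G(s)A(s)\xi\|=\|\xi+\kappa(s)\xi\|\ge\frac12\|\xi\|$, so $\|A(s)\xi\|\ge\|\xi\|/(2\|G\|)$. Thus $A(s)$ is injective, and it is Fredholm of index $\operatorname{ind}T(s)-m$, because the inclusion $Q_m\to Q$ has index $-m$. Put
\[
B=A^*A,\qquad A^+=B^{-1}A^*,\qquad P=1-AA^+ .
\]
Then $P(s)$ is the orthogonal projection onto $(\operatorname{ran}A(s))^\perp=\ker A(s)^*=\ker A^+(s)$, and its rank is $m-\operatorname{ind}T(s)$. The function $B$ is strongly continuous and $\|B(s)^{-1}\|\le4\|G\|^2$, so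
\[
B(s)^{-1}-B(s_0)^{-1}=B(s)^{-1}\bigl(B(s_0)-B(s)\bigr)B(s_0)^{-1}
\]
shows that $B^{-1}$ is strongly continuous. Hence so are $A^+$ and $P$. Since $Q_m$ is invariant under $\rho$, we have $A(\varepsilon s)=\rho(\varepsilon)A(s)\rho(\varepsilon)$, and therefore
\begin{equation}\label{eq:AP}
A^+(\varepsilon s)=\rho(\varepsilon)A^+(s)\rho(\varepsilon),\qquad P(\varepsilon s)=\rho(\varepsilon)P(s)\rho(\varepsilon).
\end{equation}

\emph{Step 2: the index is constant and $P$ is norm continuous.} If $v_1,\dots,v_k$ is an orthonormal basis of $\operatorname{ran}P(s_0)$, then $P(s)v_i\to v_i$ as $s\to s_0$, so the vectors $P(s)v_i$ are linearly independent near $s_0$. Thus $\operatorname{rank}P$ is lower semicontinuous and $\operatorname{ind}T=m-\operatorname{rank}P$ is upper semicontinuous. The hypotheses are symmetric in $T$ and $G$, so $\operatorname{ind}G=-\operatorname{ind}T$ is upper semicontinuous as well. Hence $\operatorname{ind}T$ is continuous, and it is a constant $d$ because $\Omega$ is connected. So $P(s)$ has constant rank $k=m-d$, and the Hilbert--Schmidt norm satisfies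
\[
\|P(s)-P(s_0)\|_{HS}^2=\operatorname{tr}P(s)+\operatorname{tr}P(s_0)-2\operatorname{tr}P(s)P(s_0)=2k-2\sum_{i=1}^k\langle P(s)v_i,v_i\rangle\to0 .
\]
Suppose $d\ne0$. Interchanging $T$ and $G$ if necessary, we assume $d>0$.

\emph{Step 3: trivializing the cokernel.} By uniform truncation, and by the uniform continuity of $P$ for the metric $\sum_j2^{-j}|s_j-s_j'|$, there is $n\ge m$ such that $\|(1-p_n)P(s)\|\le\frac14$ for all $s$, and $\|P(s)-P(s')\|\le\frac14$ whenever $s_j=s'_j$ for $j\le n$. Fix $o\in S^2$ and put
\[
M=\{s\in\Omega:s_j=o\text{ for }j\le n\},\quad\Gamma'=\{\varepsilon\in\Gamma:\varepsilon_j=1\text{ for }j\le n\},\quad P_0=P(o,o,\dots).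
\]
The group $\Gamma'$ preserves $M$. For $s\in M$ and $v\in\operatorname{ran}P(s)$,
\[
\|P_0p_nv-v\|\le\|P_0(p_n-1)P(s)v\|+\|(P_0-P(s))v\|\le\tfrac12\|v\| ,
\]
so $P_0p_n$ maps $\operatorname{ran}P(s)$ injectively into the fixed space $\operatorname{ran}P_0$, which we identify with $\mathbb C^k$. The factor $p_n$ is there to absorb the action: $p_n\rho(\varepsilon)=p_n$ for $\varepsilon\in\Gamma'$.

\emph{Step 4: a finite-dimensional family.} Identify $p_nQ$ with $\mathbb C^n$; the group $\Gamma'$ acts trivially on it. For $s\in M$ put
\[
\Psi(s):\mathbb C^n\to Q_m\oplus\mathbb C^k,\qquad\Psi(s)\zeta=\bigl(A^+(s)\zeta,\ P_0p_nP(s)\zeta\bigr).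
\]
This map is injective: $A^+(s)\zeta=0$ means $\zeta\in\operatorname{ran}P(s)$, and then $P_0p_n\zeta=0$ gives $\zeta=0$ by Step 3. The family $\Psi$ is strongly continuous on a finite-dimensional space, hence norm continuous. For $\varepsilon\in\Gamma'$, \eqref{eq:AP} together with $\rho(\varepsilon)\zeta=\zeta$ and $p_n\rho(\varepsilon)=p_n$ gives
\[
\Psi(\varepsilon s)\zeta=\bigl(\rho(\varepsilon)A^+(s)\zeta,\ P_0p_nP(s)\zeta\bigr).
\]
By compactness, $\|\Psi(s)\zeta\|$ has a positive lower bound for $s\in M$, $\|\zeta\|=1$. By uniform truncation, $p_NA^+(s)|_{\mathbb C^n}\to A^+(s)|_{\mathbb C^n}$ in norm, uniformly on $M$, as $N\to\infty$. So for some $N>n$ the maps $\Psi_N(s)\zeta=(p_NA^+(s)\zeta,\ P_0p_nP(s)\zeta)$ are injective for all $s\in M$.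

Restrict $\Psi_N$ to $\{s\in M:s_j=o\text{ for }j>N\}$, a copy of $(S^2)^{N-n}$, and to the group $\{\pm1\}^{N-n}$ acting on the coordinates $n<j\le N$. The target $p_NQ_m\oplus\mathbb C^k$ is spanned by $\mathbb C^k$ and the vectors $\delta_j$ with $m<j\le n$, on which the group acts trivially, and by the vectors $\delta_j$ with $n<j\le N$, on which it acts by $\varepsilon_j$. The trivial part has dimension $(n-m)+k=n-d$. This contradicts Lemma~\ref{lem:bundles} with $\nu=N-n$.
\end{proof}

\section{The algebra and the universal pair}\label{sec:algebra}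

Let $\mathcal H=Q\oplus D\oplus\mathbb C$ and $\mathcal K=\mathcal K(\mathcal H,\mathcal H)$. A family between two of the three summands is regarded as an element of $\operatorname{Hom}(\mathcal H,\mathcal H)$ by extending it by zero. Put
\[
\mathcal B=\{T\oplus(a\otimes1_{\mathbb C^2})\oplus0:\ T\in\operatorname{Hom}(Q,Q),\ a\in L(\ell_2)\},\qquad R=\mathcal B+\mathcal K ,
\]
where $a$ is a complex-linear operator regarded as a constant family. Then $\mathcal B$ is a C*-subalgebra and $\mathcal K$ a closed two-sided ideal of $\operatorname{Hom}(\mathcal H,\mathcal H)$. The quotient by $\mathcal K$ is a C*-algebra, the image of $\mathcal B$ in it is closed because a $*$-homomorphism of C*-algebras has closed range, and $R$ is the preimage of that image. So $R$ is a C*-algebra.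

Let $\mathrm{id}_Q,\mathrm{id}_D,b$ be the constant projections onto $Q,D,\mathbb C$. Then $\mathrm{id}_Q,\mathrm{id}_D\in\mathcal B$ and $b\in\mathcal K$, so $R$ contains $1$. Put $x=1-b=\mathrm{id}_Q+\mathrm{id}_D$. By \eqref{eq:orthogonal}, $x\approx\mathrm{id}_Q\oplus\mathrm{id}_D$ and $1\approx x\oplus b$.

\begin{proposition}\label{prop:relations}
In $R$ we have
\[
\text{\rm(i) } x\approx x\oplus b\oplus b,\quad\text{\rm(ii) } x^{\oplus2}\approx x^{\oplus3},\quad\text{\rm(iii) } x^{\oplus2}\oplus b\approx x^{\oplus2},\quad\text{\rm(iv) } x\not\approx1 .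
\]
\end{proposition}

\begin{proof}
(i) The summand $D$ absorbs two copies of $\mathbb C$. Let $V$ be the shift on $\ell_2$, so that $V^*V=1$, $V^*\delta_1=0$, and $1-VV^*$ is the projection onto $\mathbb C\delta_1$. Let $f_1,f_2$ be the standard basis of $\mathbb C^2$ and $\omega_k:\mathbb C\to D$, $1\mapsto\delta_1\otimes f_k$; then $\omega_k\in\mathcal K$. Let $v_0=\mathrm{id}_Q\oplus(V\otimes1)\oplus0\in\mathcal B$ and $v=(v_0,\omega_1,\omega_2)$. Since $\omega_1\omega_1^*+\omega_2\omega_2^*=(1-VV^*)\otimes1$, we get $vv^*=\mathrm{id}_Q+\mathrm{id}_D=x$. The entries of $v^*v$ are $v_0^*v_0=x$, $\omega_k^*\omega_l=\delta_{kl}b$, $v_0^*\omega_k=0$ (as $V^*\delta_1=0$) and $\omega_k^*v_0=0$, so $v^*v=x\oplus b\oplus b$.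

(ii) Let $W_1\delta_j=\delta_{2j-1}$ and $W_2\delta_j=\delta_{2j}$ on $\ell_2$, so that $W_k^*W_l=\delta_{kl}1$ and $W_1W_1^*+W_2W_2^*=1$. The row $(W_1\otimes1,W_2\otimes1)$ has entries in $\mathcal B$ and gives $\mathrm{id}_D\approx\mathrm{id}_D^{\oplus2}$, hence $\mathrm{id}_D^{\oplus2}\approx\mathrm{id}_D^{\oplus3}$. A unitary family $Q^2\to Q^3$ from Lemma~\ref{lem:untwist} is a $3\times2$ matrix $v$ with entries in $\operatorname{Hom}(Q,Q)\subset\mathcal B$, and $v^*v=\mathrm{id}_Q^{\oplus2}$, $vv^*=\mathrm{id}_Q^{\oplus3}$. Therefore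
\[
x^{\oplus2}\approx\mathrm{id}_Q^{\oplus2}\oplus\mathrm{id}_D^{\oplus2}\approx\mathrm{id}_Q^{\oplus3}\oplus\mathrm{id}_D^{\oplus3}\approx x^{\oplus3}.
\]

(iii) Here $Q^2$ absorbs one copy of $\mathbb C$. A unitary family $Q^2\oplus\mathbb C\to Q^2$ from Lemma~\ref{lem:untwist} is a $2\times3$ matrix whose first two columns have entries in $\operatorname{Hom}(Q,Q)\subset\mathcal B$ and whose third column has entries in $\operatorname{Hom}(\mathbb C,Q)=\mathcal K(\mathbb C,Q)\subset\mathcal K$. So $\mathrm{id}_Q^{\oplus2}\oplus b\approx\mathrm{id}_Q^{\oplus2}$, and we add $\mathrm{id}_D^{\oplus2}$ to both sides.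

(iv) Suppose that $v,w\in R$ satisfy $vw=x$ and $wv=1$. Then $v=(vw)v=xv$, so each $v(s)$ maps $\mathcal H$ into $Q\oplus D$; it is injective since $wv=1$ and onto $Q\oplus D$ since $vw=x$. Its restriction $v(s)|_{Q\oplus D}:Q\oplus D\to Q\oplus D$ is therefore injective with range of codimension $1$, and has index $-1$.

Write $v\equiv T\oplus(a\otimes1)\oplus0$ and $w\equiv G\oplus(c\otimes1)\oplus0$ modulo $\mathcal K$. Since $b\in\mathcal K$, both $vw$ and $wv$ are congruent to $x$, so
\[
TG\oplus(ac\otimes1)\oplus0\equiv x\equiv GT\oplus(ca\otimes1)\oplus0\pmod{\mathcal K}.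
\]
Compressing to $Q$ gives $TG-1,\ GT-1\in\mathcal K(Q,Q)$, so $\operatorname{ind}T(s)=0$ by Lemma~\ref{lem:index}. Compressing to $D$ shows that $ac-1$ and $ca-1$ are compact, so $a$ is Fredholm. Since $v(s)|_{Q\oplus D}$ is a compact perturbation of $T(s)\oplus(a\otimes1)$, we obtain $-1=\operatorname{ind}T(s)+2\operatorname{ind}a=2\operatorname{ind}a$, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:universal}]
Let $E$ be the space of Theorem~\ref{thm:realization} for this $R$, and put $X=E[x]$, $B=E[b]$, $Y=E=E[1]$. By Proposition~\ref{prop:dictionary}, $Y\sim X\oplus B$, and (i)--(iv) of Proposition~\ref{prop:relations} become \eqref{eq:model}. In particular $X\not\sim Y$. We have $X\preceq Y$, and $X\sim X\oplus B\oplus B\sim Y\oplus B$ gives $Y\preceq X$. From $X^3\sim X^2$ we get $X^n\sim X^2$ for $n\ge2$, and from $X^2\oplus B\sim X^2$ we get $X^2\oplus B^l\sim X^2$ for $l\ge0$. Hence, for $k+l\ge2$,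
\[
X^k\oplus Y^l\sim X^{k+l}\oplus B^l\sim X^2\oplus B^l\sim X^2 .
\]
If $p,s\ge2$, all four spaces in \eqref{eq:scheme} have level at least $2$ and are isomorphic to $X^2$.
\end{proof}

\section{A function space on a long ordinal}\label{sec:ordinals}

This section proves Theorem~\ref{thm:realization}. The space $E$ consists of functions on a large regular cardinal $\lambda$ with values in a Banach space $U$. If $\lambda$ is large compared with $U$, every $T\in L(E)$ acts on long constant functions $u1_{[0,\alpha]}$, far out in $\lambda$, through a single operator $\Theta(T)\in L(U)$, and $\Theta$ is multiplicative. For continuous functions, every element of $L(U)$ would act pointwise on $E$ and $\Theta$ would map onto $L(U)$, which is too large. To cut the range down to $R$, we describe $R$ as the algebra of operators on $U$ that preserve a family of subspaces $U_i$, and we allow functions to oscillate in the directions of $U_i$ at many points of $\lambda$.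

\subsection{Set-theoretic facts}
An ordinal is the set of smaller ordinals, and intervals such as $(\beta,\alpha]$ are intervals of ordinals. The \emph{cofinality} $\operatorname{cf}\alpha$ of a limit ordinal $\alpha$ is the least cardinality of an unbounded subset of $\alpha$; thus fewer than $\operatorname{cf}\alpha$ ordinals below $\alpha$ have supremum below $\alpha$. A cardinal $\lambda$ is \emph{regular} if $\operatorname{cf}\lambda=\lambda$; the successor $\mu^+$ of an infinite cardinal $\mu$ is regular. Let $\lambda>\omega_1$ be regular. A \emph{club} is an unbounded subset of $\lambda$ that contains its limit points below $\lambda$, and a set is \emph{stationary} if it meets every club. The intersection of two clubs is a club, and so is the set of limit points of a club. The sets $\{\alpha<\lambda:\operatorname{cf}\alpha=\omega\}$ and $\{\alpha<\lambda:\operatorname{cf}\alpha=\omega_1\}$ are stationary: take the supremum of the first $\omega$, respectively $\omega_1$, elements of a club. Stationary sets are unbounded.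

For $h:\lambda\to\lambda$, the limit ordinals $\alpha$ with $h(\gamma)<\alpha$ for all $\gamma<\alpha$ form a club. The set is closed by its definition, and it is unbounded: given $\beta_0$, regularity allows us to choose $\beta_{k+1}>\beta_k$ above all $h(\gamma)$ with $\gamma\le\beta_k$, and $\sup_k\beta_k$ lies in the set.

We use two theorems. \emph{Fodor's pressing-down lemma}: if $S\subset\lambda$ is stationary and $\rho(\alpha)<\alpha$ for $\alpha\in S$, then $\rho$ is constant on a stationary subset of $S$. \emph{Solovay's theorem} \cite[Theorem 8.10]{jech}: every stationary subset of $\lambda$ is the union of $\lambda$ pairwise disjoint stationary sets.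

\subsection{The algebra $R$ through invariant subspaces}
Let $U=R\oplus R$ with the supremum norm, and let $(U_i)_{i\in I}$ be the family of closed subspaces $R\oplus0$, $0\oplus R$, and $\{(a,ar):a\in R\}$ for $r\in R$. Put $\mathcal A=\{t\in L(U):tU_i\subset U_i\text{ for all }i\}$.

\begin{lemma}\label{lem:invariant}
The map that sends $c\in R$ to the operator $(a,a')\mapsto(ca,ca')$ is an isomorphism of unital algebras from $R$ onto $\mathcal A$.
\end{lemma}

\begin{proof}
The map is an injective unital homomorphism, and left multiplication by $c$ preserves each $U_i$. Let $t\in\mathcal A$. Invariance of $R\oplus0$ and $0\oplus R$ gives $t=t_1\oplus t_2$, and invariance of the diagonal ($r=1$) gives $t_1=t_2=:\tau$. Invariance of the graph of $a\mapsto ar$ says $\tau(ar)=\tau(a)r$. With $a=1$ we get $\tau(r)=\tau(1)r$ for all $r$.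
\end{proof}

It suffices to find $E$ and unital homomorphisms $\iota:\mathcal A\to L(E)$ and $\Theta:L(E)\to\mathcal A$ with $\Theta\iota=\mathrm{id}$.

\subsection{The space $E$}
Since $R\neq0$, the set $R$ is infinite. Put $\mu=2^{|R|}$ and $\lambda=\mu^+$. Then $\mu^{\aleph_0}=\mu\ge\max\{|U|,|I|,\aleph_1\}$, the cardinal $\lambda$ is regular and larger than $\omega_1$, and any $\mu$ ordinals below $\lambda$ have supremum below $\lambda$. By Solovay's theorem there are pairwise disjoint stationary sets $S_i\subset\{\alpha<\lambda:\operatorname{cf}\alpha=\omega\}$, $i\in I$. For a limit ordinal $\alpha<\lambda$ put $U^\alpha=U_i$ if $\alpha\in S_i$, and $U^\alpha=0$ if $\alpha$ lies in no $S_i$; in particular $U^\alpha=0$ if $\operatorname{cf}\alpha>\omega$. A function $x:\lambda\to U$ satisfies the \emph{limit condition} if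
\begin{equation}\label{eq:limit}
\lim_{\gamma\uparrow\alpha}\operatorname{dist}\bigl(x(\gamma)-x(\alpha),U^\alpha\bigr)=0\qquad\text{for every limit ordinal }\alpha<\lambda ,
\end{equation}
that is, if $x$ is continuous at each limit $\alpha$ modulo $U^\alpha$. Let $E$ be the space of bounded functions $x:\lambda\to U$ that satisfy the limit condition and whose support $\{\gamma:x(\gamma)\neq0\}$ is bounded in $\lambda$, with the supremum norm. Since $\operatorname{dist}(\cdot,U^\alpha)$ is a seminorm dominated by the norm, $E$ is a linear space and \eqref{eq:limit} passes to uniform limits. Since $\operatorname{cf}\lambda>\omega$, a uniform limit of a sequence in $E$ has bounded support. So $E$ is a Banach space.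

For $t\in\mathcal A$ let $(\iota(t)x)(\gamma)=t(x(\gamma))$. From $tU^\alpha\subset U^\alpha$ we get $\operatorname{dist}(tz,U^\alpha)\le\|t\|\operatorname{dist}(z,U^\alpha)$ for $z\in U$, so $\iota(t)E\subset E$, and $\iota:\mathcal A\to L(E)$ is a unital homomorphism.

\emph{Truncation.} If $x:\lambda\to U$ is bounded and satisfies \eqref{eq:limit}, and $c<\lambda$, then $1_{[0,c]}x\in E$: at a limit $\alpha\le c$ nothing has changed on $[0,\alpha]$, and at a limit $\alpha>c$ the function vanishes on $(c,\alpha]$. Hence $x\in E$ implies $1_{[0,c]}x\in E$ and $1_{(c,\lambda)}x=x-1_{[0,c]}x\in E$. Truncating constants, we get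
\[
e_\alpha u:=u1_{[0,\alpha]}\in E\qquad(u\in U,\ \alpha<\lambda).
\]
For $u\ne0$ these functions are at mutual distance $\|u\|$, so $E$ is nonseparable; so are the spaces of Theorem~\ref{thm:universal}, where $Y=E$ and $Y\preceq X$.

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] If $x\in E$ and $\operatorname{cf}\alpha>\omega$, then $x$ is constant on $(\gamma_*,\alpha]$ for some $\gamma_*<\alpha$.
\item[(b)] For every $\beta<\lambda$ the set $F_\beta=\{x|_{[0,\beta)}:x\in E\}$ has at most $\mu$ elements.
\end{enumerate}
\end{lemma}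

\begin{proof}
(a) Here $U^\alpha=0$, so for each $n$ there is $\gamma_n<\alpha$ with $\|x(\gamma)-x(\alpha)\|<1/n$ on $(\gamma_n,\alpha)$. Take $\gamma_*=\sup_n\gamma_n<\alpha$.

(b) We use induction on $\beta$. We have $|F_0|=1$ and $|F_{\beta+1}|\le|F_\beta|\,|U|$. If $\operatorname{cf}\beta=\omega$ and $\beta_k\uparrow\beta$, then $F_\beta$ embeds in $\prod_kF_{\beta_k}$, which has at most $\mu^{\aleph_0}=\mu$ elements. If $\operatorname{cf}\beta>\omega$, then by (a) the restriction $x|_{[0,\beta)}$ is determined by $\gamma_*<\beta$, $x|_{[0,\gamma_*]}\in F_{\gamma_*+1}$ and $x(\beta)\in U$, and there are at most $\mu$ choices for each.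
\end{proof}

\subsection{The operator $\Theta(T)$}
The first lemma says that operators on $E$ have bounded reach in both directions: the value of $Tx$ at $\gamma$ does not depend on the values of $x$ far beyond $\gamma$, and the part of $x$ below $\beta$ has no influence far beyond $\beta$.

\begin{lemma}\label{lem:reach}
Let $T\in L(E)$. There are functions $\theta_T,\delta_T:\lambda\to\lambda$ such that
\begin{enumerate}
\item[(a)] $(Tx)(\gamma)=0$ whenever $x\in E$ vanishes on $[0,\theta_T(\gamma))$;
\item[(b)] $(Tx)(\gamma)=0$ whenever $x\in E$ is supported in $[0,\beta]$ and $\gamma\ge\delta_T(\beta)$.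
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $\gamma$. By the Hahn--Banach theorem choose for each $u\in U\setminus\{0\}$ a functional in $U^*$ that does not vanish at $u$; this gives a set $\Phi\subset U^*$ of at most $\mu$ functionals with common kernel $0$. It suffices to find, for each $\varphi\in\Phi$, an ordinal $\theta<\lambda$ such that the bounded functional $f(x)=\varphi((Tx)(\gamma))$ vanishes on all $x$ that vanish on $[0,\theta)$; then take the supremum over $\Phi$. Suppose that some $f$ has no such $\theta$. Recursively choose $x_\nu\in E$, $\nu<\omega_1$, with $\|x_\nu\|\le1$, $f(x_\nu)\ne0$ and pairwise disjoint supports: the countably many earlier supports lie in some $[0,\theta)$, and we take $x_\nu$ vanishing there. Since $\omega_1$ is uncountable, there is $k$ with $|f(x_\nu)|>1/k$ for infinitely many $\nu$. For $n$ of these and scalars $c_j$ of modulus $1$ with $c_jf(x_{\nu_j})=|f(x_{\nu_j})|$, we get $\|\sum_jc_jx_{\nu_j}\|\le1$ and $f(\sum_jc_jx_{\nu_j})>n/k$. For large $n$ this contradicts the boundedness of $f$.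

(b) There are at most $|F_{\beta+1}|\le\mu$ functions $x\in E$ supported in $[0,\beta]$, and each $Tx$ has bounded support, so the union of these supports is bounded.
\end{proof}

\begin{lemma}\label{lem:theta}
Let $T\in L(E)$. There are $\rho_T<\lambda$ and a unique $\Theta(T)\in L(U)$ such that
\begin{equation}\label{eq:theta}
\Theta(T)u=(Te_\alpha u)(\gamma)\qquad\text{whenever }u\in U,\ \gamma>\rho_T,\ \alpha\ge\theta_T(\gamma).
\end{equation}
The map $\Theta:L(E)\to L(U)$ is linear, and $\Theta(\iota(t))=t$ for $t\in\mathcal A$; in particular $\Theta$ is unital.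
\end{lemma}

\begin{proof}
If $\theta_T(\gamma)\le\alpha<\alpha'$, then $e_{\alpha'}u-e_\alpha u$ vanishes on $[0,\alpha]$, so $(Te_\alpha u)(\gamma)=(Te_{\alpha'}u)(\gamma)$ by Lemma~\ref{lem:reach}(a). Call the common value $\tau_\gamma u$; then $\tau_\gamma\in L(U)$ and $\|\tau_\gamma\|\le\|T\|$. We must show that $\tau_\gamma$ does not depend on $\gamma$ for large $\gamma$.

Fix $u\in U$. Let $\operatorname{cf}\alpha=\omega_1$, and choose $\alpha^*<\lambda$ with $\alpha^*\ge\theta_T(\gamma)$ for all $\gamma\le\alpha$. On $[0,\alpha]$ the function $\gamma\mapsto\tau_\gamma u$ agrees with $Te_{\alpha^*}u\in E$, so by Lemma~\ref{lem:count}(a) it is constant on $(\rho_u(\alpha),\alpha]$ for some $\rho_u(\alpha)<\alpha$. By Fodor's lemma there is $\rho_u<\lambda$ with $\rho_u(\alpha)=\rho_u$ for unboundedly many $\alpha$ of cofinality $\omega_1$. Given $\gamma,\gamma'>\rho_u$, take such an $\alpha\ge\gamma,\gamma'$; then $\tau_\gamma u=\tau_\alpha u=\tau_{\gamma'}u$. Put $\rho_T=\sup_{u\in U}\rho_u<\lambda$ and let $\Theta(T)$ be the common value of $\tau_\gamma$ for $\gamma>\rho_T$.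 Two operators with the property \eqref{eq:theta} agree, since one can take $\gamma$ above both thresholds.

For $T,T'\in L(E)$ and $c\in\mathbb F$ take $\gamma$ above $\rho_T,\rho_{T'},\rho_{T+cT'}$ and then $\alpha$ above $\theta_T(\gamma),\theta_{T'}(\gamma),\theta_{T+cT'}(\gamma)$; then \eqref{eq:theta} gives $\Theta(T+cT')=\Theta(T)+c\,\Theta(T')$. For $T=\iota(t)$ take in addition $\alpha\ge\gamma$; then $(Te_\alpha u)(\gamma)=tu$.
\end{proof}

\begin{example}\label{ex:composition}
The operator $\Theta(T)$ does not determine $T$ on functions supported far out. Let $\psi(\gamma)=\gamma+1$ for successor ordinals $\gamma$ and $\psi(\gamma)=\gamma$ otherwise, and let $Tx=x\circ\psi$. For a limit $\alpha$ we have $\psi(\alpha)=\alpha$ and $\gamma\le\psi(\gamma)<\alpha$ for $\gamma<\alpha$, so $Tx$ inherits \eqref{eq:limit}, and $T\in L(E)$. Since $(Te_\alpha u)(\gamma)=u$ for $\alpha>\gamma$, we have $\Theta(T)=\mathrm{id}$. Yet $T$ sends $u1_{\{\gamma+2\}}$ to $u1_{\{\gamma+1\}}$ for every $\gamma$. So the remaining properties of $\Theta$ have to be derived from functions that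 are constant on intervals longer than the reach of $T$.
\end{example}

Such intervals are provided by the club
\[
C_T=\{\alpha<\lambda\text{ limit}:\ \alpha>\rho_T,\ \theta_T(\gamma)<\alpha\text{ and }\delta_T(\gamma)<\alpha\text{ for all }\gamma<\alpha\}.
\]
If $c<\gamma<c'$ lie in $C_T$, then $\delta_T(c)<\gamma$, $\theta_T(\gamma)<c'$ and $\gamma>\rho_T$. By Lemma~\ref{lem:reach} and \eqref{eq:theta}, for $x\in E$ and $u\in U$,
\begin{equation}\label{eq:window}
(T1_{[0,c]}x)(\gamma)=0,\qquad(T1_{(c',\lambda)}x)(\gamma)=0,\qquad(Te_{c'}u)(\gamma)=\Theta(T)u .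
\end{equation}

\begin{lemma}\label{lem:window}
Let $c<\gamma<c'$ lie in $C_T$, and let $x\in E$ have the constant value $u$ on $(c,c']$. Then $(Tx)(\gamma)=\Theta(T)u$.
\end{lemma}

\begin{proof}
The function $z=x-e_{c'}u$ vanishes on $(c,c']$, so $x=e_{c'}u+1_{[0,c]}z+1_{(c',\lambda)}z$. Apply \eqref{eq:window}.
\end{proof}

\begin{lemma}\label{lem:mult}
$\Theta(TT')=\Theta(T)\Theta(T')$ for all $T,T'\in L(E)$.
\end{lemma}

\begin{proof}
In the club $C_T\cap C_{T'}$ choose $c<\gamma<c'<\alpha$ with $\gamma>\rho_{TT'}$ and $\alpha\ge\theta_{TT'}(\gamma)$. Let $u\in U$ and $y=T'e_\alpha u$. For $\xi\in(c,c']$ we have $\xi>c>\rho_{T'}$ and $\theta_{T'}(\xi)<\alpha$, so $y(\xi)=\Theta(T')u$ by \eqref{eq:theta}. Lemma~\ref{lem:window} gives $(Ty)(\gamma)=\Theta(T)\Theta(T')u$, and $(Ty)(\gamma)=(TT'e_\alpha u)(\gamma)=\Theta(TT')u$ by \eqref{eq:theta}.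
\end{proof}

So far the sets $S_i$ have played no role. They enter now: at a point $\alpha\in S_i$ the space $E$ contains functions that alternate between $0$ and a vector $u\in U_i$ as $\gamma\uparrow\alpha$, and the image of such a function alternates between $0$ and $\Theta(T)u$. The sets $S_i$ must be stationary because $\alpha$ has to be a limit point of $C_T$, whatever $T$ is, and $\operatorname{cf}\alpha=\omega$ lets us approach $\alpha$ by a sequence.

\begin{lemma}\label{lem:range}
$\Theta(T)\in\mathcal A$ for all $T\in L(E)$.
\end{lemma}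

\begin{proof}
Let $i\in I$ and $u\in U_i$. Choose $\alpha\in S_i$ that is a limit point of $C_T$, and $c_0<c_1<\cdots$ in $C_T$ with supremum $\alpha$. Let $x=u$ on $\bigcup_k(c_{4k},c_{4k+2}]$ and $x=0$ elsewhere. Then $x\in E$. Indeed, $x$ is bounded and supported below $\alpha$. A limit $\beta<\alpha$ lies in $[0,c_0]$ or in some $(c_j,c_{j+1}]$, and $x$ is constant on each of these intervals, so \eqref{eq:limit} holds at $\beta$. At $\alpha$ we have $x(\gamma)-x(\alpha)\in\{0,u\}\subset U_i=U^\alpha$. At a limit $\beta>\alpha$ the function vanishes on $[\alpha,\beta]$.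

Lemma~\ref{lem:window}, applied to $c_{4k}<c_{4k+1}<c_{4k+2}$, where $x=u$ on $(c_{4k},c_{4k+2}]$, and to $c_{4k+2}<c_{4k+3}<c_{4k+4}$, where $x=0$ on $(c_{4k+2},c_{4k+4}]$, gives
\[
(Tx)(c_{4k+1})=\Theta(T)u,\qquad(Tx)(c_{4k+3})=0 .
\]
Let $z=(Tx)(\alpha)$. The limit condition for $Tx\in E$ at $\alpha$, read along these two sequences, says $\operatorname{dist}(\Theta(T)u-z,U_i)=0$ and $\operatorname{dist}(-z,U_i)=0$. Since $U_i$ is a closed subspace, $z\in U_i$ and $\Theta(T)u\in U_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:realization}]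
By Lemmas~\ref{lem:theta}, \ref{lem:mult} and~\ref{lem:range}, $\Theta$ is a unital algebra homomorphism $L(E)\to\mathcal A$ with $\Theta\iota=\mathrm{id}_{\mathcal A}$. Identify $\mathcal A$ with $R$ by Lemma~\ref{lem:invariant}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{widely}
\emph{Banach spaces widely complemented in each other},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 87089?download.pdf}

\bibitem{cuntz}
Cuntz, Ann. of Math. 113 (1981).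

\bibitem{jech}
Jech, \emph{Set Theory}.

\end{thebibliography}
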